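# $L^1$ and $L^\infty$ estimates for $\bar\partial$ on convex domains in $\mathbb C^2$

## 1. Two theorems for the endpoint exponents

**Theorem 1 ($L^1$).** Let $D\subset\mathbb C^2$ be any bounded convex domain (no boundary regularity). There is a linear integral operator $T$, bounded from $L^1_{0,1}(D)$ to $L^1(D)$, with norm bounded in terms of the diameter and inradius of $D$ only, such that $\bar\partial Tf=f$ for every $\bar\partial$-closed $f\in L^1_{0,1}(D)$.

**Theorem 2 ($L^\infty$).** Let $D\subset\subset\mathbb C^2$ be convex with $C^3$ boundary. There is $C<\infty$ such that for every $\bar\partial$-closed $f\in L^\infty_{0,1}(D)$ there is $u\in L^\infty(D)$ with $\bar\partial u=f$ and $\|u\|_\infty\le C\|f\|_\infty$.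

Let us unpack this. A $(0,1)$-form is $f=f_1\,d\bar z_1+f_2\,d\bar z_2$ with measurable coefficients. We write $f\in L^p_{0,1}(D)$ if $f_1,f_2\in L^p(D)$ for Lebesgue measure, with norm $\|f\|_{L^p_{0,1}(D)}=\|f_1\|_{L^p(D)}+\|f_2\|_{L^p(D)}$. The equation $\bar\partial u=f$ means $\partial u/\partial\bar z_k=f_k$ for $k=1,2$, in the sense of distributions. It is solvable only if $\partial f_1/\partial\bar z_2=\partial f_2/\partial\bar z_1$, and a form with this property is called $\bar\partial$-closed. For example, $f=g(z_2)\,d\bar z_1$ with $g$ holomorphic is closed, and $u=\bar z_1g(z_2)$ is a solution. A distribution with $\bar\partial u=0$ is a holomorphic function, so two solutions differ by a holomorphic function. Both proofs use this freedom: we produce an integral formula for some solution $u_0$, discover a holomorphic term in it, and throw that term away.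

**Definition.** There are $L^p$ estimates for $\bar\partial$ on $D$ if there is $C<\infty$, depending on $D$ and $p$, such that every $\bar\partial$-closed $f\in L^p_{0,1}(D)$ admits $u\in L^p(D)$ with $\bar\partial u=f$ and $\|u\|_{L^p(D)}\le C\|f\|_{L^p_{0,1}(D)}$.

The question, Problem 4 in "On $\bar\partial$-Problems On (Pseudo)-Convex Domains", is whether $L^1$ and $L^\infty$ estimates hold on convex domains in $\mathbb C^2$. Theorems 1 and 2 answer it: on every smoothly bounded convex $D\subset\subset\mathbb C^2$, both hold. By results of Polking and Range there is, on such a domain, an integral solution operator bounded from $L^p_{0,1}(D)$ to $L^p(D)$ for $1<p<\infty$, and another bounded from $L^\infty_{0,1}(D)$ to $BMO(D)$, the space of $u\in L^1(D)$ whose mean oscillations $\frac1{|B\cap D|}\int_{B\cap D}|u-u_{B\cap D}|\,dV$ are bounded over all balls $B$ centred in $D$. With the first of these results, Theorems 1 and 2 give $L^p$ estimates for all $1\le p\le\infty$ on smoothly bounded convex domains. The proofs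 below use neither result.

Two complements will also be proved.

**Theorem 3.** In Theorem 2, if moreover $f$ has coefficients in $C(\bar D)$, then $u$ can be chosen in $C(\bar D)$ with $\|u\|_\infty\le C'\|f\|_\infty$, $C'$ depending only on $D$.

**Proposition 4 (no gain).** There is a smoothly bounded convex $D\subset\subset\mathbb C^2$ such that (i) for all $1\le p<r\le\infty$ some $\bar\partial$-closed $f\in L^p_{0,1}(D)$ has no solution $u\in L^r(D)$; (ii) some bounded smooth $\bar\partial$-closed $f$ on $D$ has no solution in $C(\bar D)$.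

## 2. A planar domain, and a domain in $\mathbb C^2$ with a flat face

**One variable.** On a bounded domain $\Omega\subset\mathbb C$ of diameter $R_0$, the equation $\partial u/\partial\bar z=f$ is solved by $u(z)=\frac1\pi\int_\Omega\frac{f(\zeta)}{z-\zeta}\,dA(\zeta)$. The kernel satisfies $\frac1\pi\int_{|\zeta-z|\le R_0}\frac{dA}{|\zeta-z|}=2R_0$, whichever of the two variables is integrated. So $\|u\|_1\le2R_0\|f\|_1$ and $\|u\|_\infty\le 2R_0\|f\|_\infty$. Both endpoint estimates follow from the integrability of a kernel. We shall see in Sections 3 and 6 how this fails in $\mathbb C^2$.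

**A flat face.** In $\mathbb C^2$ the boundary of a convex domain may contain complex discs. Here is the example that we keep for testing. Let $h\in C^\infty(\mathbb R)$ be convex, $h=0$ on $(-\infty,1]$, $h>0$ on $(1,\infty)$. Write $z_2=x_2+iy_2$ and let $D_*=\{\rho_*<0\}$ with
$$\rho_*=h(|z_1|^2)+h(y_2^2)+\tfrac14(x_2-2)^2-1 .$$
Since $h$ is nondecreasing and convex, $\rho_*$ is smooth and convex. Also $h(t)\to\infty$ as $t\to\infty$ by convexity, so $\rho_*\to\infty$ at infinity, and $D_*$ is bounded and convex. A critical point of a convex function is a minimum, and $\min\rho_*=-1<0$, so $\nabla\rho_*\ne0$ on $bD_*$ and the boundary is smooth. If $\rho_*<0$ then $(x_2-2)^2<4$, so $D_*\subset\{x_2>0\}$. If $|z_1|<1$, $|z_2|<1$ and $x_2>0$, both $h$-terms vanish and $\rho_*<0$, so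
$$D_*\supset\{|z_1|<1,\ |z_2|<1,\ x_2>0\},$$
and $\{x_2=0,\ |z_1|<1,\ |y_2|<1\}$ is a flat piece of $bD_*$.

**Proof of Proposition 4.** We take $D=D_*$. For (i), let $1\le p<r\le\infty$ and choose $s>0$ with $2/r\le s<2/p$, where $2/\infty=0$. With the principal branch, $f=z_2^{-s}\,d\bar z_1$ is $\bar\partial$-closed on $D_*$, and it lies in $L^p_{0,1}(D_*)$ because $ps<2$ makes $|z_2|^{-ps}$ locally integrable in the $z_2$-plane. Suppose $\bar\partial u=f$ with $u\in L^r(D_*)$. Then $u-\bar z_1z_2^{-s}$ is a.e. equal to a holomorphic function, so we may change $u$ on a null set and assume that it is smooth. Let $0<t<1$, $|z_2|<1$, $x_2>0$. On $|z_1|=t$ we have $\bar z_1=t^2/z_1$, and the holomorphic part integrates to $0$ by Cauchy's theorem, so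
$$\int_{|z_1|=t}u\,dz_1=2\pi i\,t^2z_2^{-s}.$$
Take absolute values and integrate over $t\in(\frac12,1)$:
$$|z_2|^{-s}\le C\int_{|z_1|<1}|u(z_1,z_2)|\,dA(z_1).$$
By Hölder the right side is in $L^r(\{|z_2|<1,x_2>0\})$, hence so is $|z_2|^{-s}$. If $r<\infty$ this forces $rs<2$, against the choice of $s$. If $r=\infty$ it is impossible because $s>0$.

For (ii), take $f=z_2^{\,i}\,d\bar z_1$ with the principal branch. Since $|z_2^{\,i}|=e^{-\arg z_2}$, this form is bounded, and it is smooth and closed on $D_*$. If $u\in C(\bar D_*)$ solved $\bar\partial u=f$, the same argument would give $2\pi i\,t^2z_2^{\,i}=\int_{|z_1|=t}u\,dz_1$ for $0<t<1$. Let $z_2=x\to0^+$ along the real axis. The points $(z_1,x)$ tend to $(z_1,0)\in\bar D_*$, so by uniform continuity the right side has a limit. But $x^i=e^{i\log x}$ has none. $\square$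

So on $D_*$ the $L^p$ norm on the left of our estimates cannot be replaced by any $L^r$ norm with $r>p$.

## 3. Bochner–Martinelli calculus in $\mathbb C^2$

**Notation.** Fix $z$ and put $v=\zeta-z$. Write $\langle a,b\rangle=a_1b_1+a_2b_2$ (no conjugation) and $\det(a,b)=a_1b_2-a_2b_1$, also for vectors of forms, with wedge products. Let $d\zeta=d\zeta_1\wedge d\zeta_2$, $v^\perp=(-v_2,v_1)$, and $\bar\partial=\bar\partial_\zeta$ in all kernels. Let
$$b=\frac{\bar v}{|v|^2},\qquad w=\det(b,\bar\partial b)=\frac{\bar v_1\,d\bar v_2-\bar v_2\,d\bar v_1}{|v|^4},\qquad \omega_b=w\wedge d\zeta .$$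
In $w$ the terms containing $\bar\partial(|v|^{-2})$ cancel. We have $\langle b,v\rangle=1$ and $|\omega_b|\le C|v|^{-3}$.

**A basis.** The purpose is to reduce every later computation to one decomposition. We have $\det(b,v^\perp)=\langle b,v\rangle=1$, so $b,v^\perp$ form a basis, and $\langle v^\perp,v\rangle=0=\det(b,b)$. Pairing with $v$ and taking $\det(b,\cdot)$ we get, for every vector $x$, possibly form-valued,
$$x=\langle x,v\rangle\, b+\det(b,x)\,v^\perp. \tag{1}$$
Since $v$ is holomorphic in $\zeta$, $\langle\bar\partial b,v\rangle=\bar\partial\langle b,v\rangle=0$, and (1) gives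
$$\bar\partial b=w\,v^\perp. \tag{2}$$
Hence $\bar\partial w=\det(\bar\partial b,\bar\partial b)=2\,\bar\partial b_1\wedge\bar\partial b_2=-2v_1v_2\,w\wedge w=0$: the form $\omega_b$ is closed off $z$.

**Changing the section.** Let $s=s(\zeta)$ be $C^1$ with $\langle s,v\rangle=1$, and put $A=\det(s,b)$. By (1), $s=b-Av^\perp$, so $\bar\partial s=\bar\partial b-\bar\partial A\,v^\perp$. By (2), $\det(v^\perp,\bar\partial b)=0$, and $\det(v^\perp,v^\perp)=0$. So only two terms survive in $\det(s,\bar\partial s)$: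
$$\det(s,\bar\partial s)=w-\bar\partial A. \tag{3}$$

**The reproducing formula.** Let $\kappa=\int_{|v|=1}\omega_b$. On the unit sphere $w=\bar v_1d\bar v_2-\bar v_2d\bar v_1$, so by Stokes on the ball
$$|\kappa|=\Big|\int_{|v|<1}2\,d\bar v_1\wedge d\bar v_2\wedge dv_1\wedge dv_2\Big|=2\cdot4\cdot\frac{\pi^2}2=4\pi^2 .$$
Since $\omega_b$ is closed off $z$, $\int_{|v|=\varepsilon}\omega_b=\kappa$ for every $\varepsilon>0$. Let $\Omega$ be bounded with $C^1$ boundary, $z\in\Omega$, $g\in C^1(\bar\Omega)$. Because $d\zeta$ already contains all holomorphic differentials, $d(g\omega_b)=\bar\partial g\wedge\omega_b$. Stokes on $\Omega\setminus B(z,\varepsilon)$ and $\varepsilon\to0$ (the kernel $|v|^{-3}$ is integrable) give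
$$\kappa\, g(z)=\int_{b\Omega}g\,\omega_b-\int_\Omega\bar\partial g\wedge\omega_b. \tag{4}$$
If $g\in C^1_c(\Omega)$ the boundary term is absent, and $\Omega$ may be any open set.

**The naive operator and its defect.** In one variable the analogue of $-\kappa^{-1}\int_\Omega f\wedge\omega_b$ was the solution. In $\mathbb C^2$ this operator has excellent bounds, since $\int_\Omega|v|^{-3}dV\le C\operatorname{diam}\Omega$ in either variable, but it does not solve $\bar\partial u=f$. Here is the failure by hand on the unit ball $\mathbb B$ with $f=d\bar z_1$. Write $d\bar\zeta_1\wedge d\bar\zeta_2\wedge d\zeta=c\,dV$, so that $\kappa=2c\cdot\frac{\pi^2}2=c\pi^2$. Then $\int_{\mathbb B} d\bar\zeta_1\wedge\omega_b=c\int_{\mathbb B}\bar v_1|v|^{-4}dV$. The vector field $F(z)=\int_{\mathbb B}(\zeta-z)|\zeta-z|^{-4}dV(\zeta)$ in $\mathbb R^4$ is radial by symmetry and has divergence $-2\pi^2$ in $\mathbb B$. Its flux through $|z|=t$ is $-2\pi^2\cdot\frac{\pi^2}2t^4$ and the area of that sphere is $2\pi^2t^3$, so $F(z)=-\frac{\pi^2}2z$.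 Therefore
$$-\kappa^{-1}\int_{\mathbb B} d\bar\zeta_1\wedge\omega_b=\tfrac12\,\bar z_1,\qquad \bar\partial\big(\tfrac12\bar z_1\big)=\tfrac12 f\neq f .$$
The lost half sits in the boundary term of (4), which is not holomorphic in $z$. All of the work consists in replacing this boundary term by something holomorphic, without destroying the integrability of the kernel.

## 4. Smooth approximation, and gradients of nonnegative functions

**Approximation.** The purpose is to prove a priori estimates for smooth forms only. Let $D$ be bounded and convex, and translate so that $0\in D$. Put $D_s=s^{-1}D$. Since $0$ is an interior point, $\bar D\subset D_s$ and $\bar D_s\subset D_r$ for $0<r<s<1$. Let $f$ be closed on $D$. The pullback of $f$ under $z\mapsto rz$ has coefficients $rf_k(rz)$ and is closed on $D_r$. Mollifying it at a scale smaller than $\mathrm{dist}(D_s,bD_r)$ gives a smooth closed form on $D_s$. If $f\in L^1_{0,1}(D)$, then, with $f$ extended by $0$, dilations are continuous in $L^1(\mathbb R^4)$ and mollifications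 converge there. Letting $r\to1$ and taking the mollification scales small enough, we obtain smooth closed $f_\nu$ on convex neighbourhoods of $\bar D$ with $f_\nu\to f$ in $L^1_{0,1}(D)$. If $f\in L^\infty_{0,1}(D)$, then in addition $\|f_\nu\|_\infty\le\|f\|_\infty$, because neither operation increases a sup norm and $r<1$.

Convex domains are pseudoconvex, and on a pseudoconvex domain $\bar\partial u=g$ has a $C^\infty$ solution for every $C^\infty$ $\bar\partial$-closed $g$ (Hörmander, *An Introduction to Complex Analysis in Several Variables*, Cor. 4.2.6). So for each $f_\nu$ there is $u_0$, $C^\infty$ near $\bar D$, with $\bar\partial u_0=f_\nu$. No bound on $u_0$ is used.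

**Lemma 5.** If $g\ge0$ is $C^2$ on a closed ball $\bar B(x,1)\subset\mathbb R^k$ with $|\nabla g|,\|D^2g\|\le M$ there, $M>0$, then $|\nabla g(x)|^2\le2M\,g(x)$.

*Proof.* Assume $\nabla g(x)\ne0$ and walk downhill. For $0\le s\le1$,
$$0\le g\Big(x-s\frac{\nabla g(x)}{|\nabla g(x)|}\Big)\le g(x)-s|\nabla g(x)|+\frac{Ms^2}2 .$$
Take $s=|\nabla g(x)|/M\le1$. $\square$

Nonnegativity is essential: $g(x)=x$ at $x=0$ violates the conclusion. For us the lemma says that a nonnegative $C^2$ function has a Lipschitz square root, and that a small value forces a small gradient.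

## 5. Theorem 1: a weight that vanishes at the boundary

An $L^1$ form has no boundary values, and a general convex domain has no normal field, so a boundary integral is of no use. We avoid it by inserting into (4) a function $\chi$ of $(z,\zeta)$ that equals $1$ at $\zeta=z$, vanishes at $bD$ as a function of $\zeta$, and depends on $z$ in such a way that the resulting error becomes holomorphic in $z$.

**The half-space model.** In $\{\mathrm{Re}\,\zeta_2>0\}$ let $\ell(\zeta)=\mathrm{Re}\,\zeta_2$ be the distance to the boundary and $p=(0,-1)$ the covector of the outward normal. Then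
$$2\ell(\zeta)+\langle p,v\rangle=2\,\mathrm{Re}\,\zeta_2-\zeta_2+z_2=\bar\zeta_2+z_2 ,$$
which is holomorphic in $z$ with real part $\ell(\zeta)+\ell(z)$. The function $\alpha=(\bar\zeta_2+z_2)/(2\ell(\zeta))$ equals $1$ at $\zeta=z$, and $\alpha^{-1}$ vanishes for $\zeta$ on the boundary. We copy this with smoothed distance and smoothed supporting functionals.

In this section $D$ is bounded and convex, $\delta(\zeta)=\mathrm{dist}(\zeta,bD)$, $B(x^*,r)\subset D$ with $r$ the inradius, $R_0=\operatorname{diam}D$. The constants $C,C_0,C_1$ are absolute; $C'$ may also depend on $r,R_0$; and $C_z$ may depend on $z,D,u_0,f$, locally boundedly in $z\in D$.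

**Step 1: smooth distance and supporting covectors.** *This step builds $\ell$ and $p$.* By Whitney's decomposition (Stein, *Singular Integrals and Differentiability Properties of Functions*, Ch. VI, §1) there are cubes $Q_j$ with centres $x_j$ and a smooth partition of unity $\varphi_j\ge0$ on $D$, supported in slightly enlarged cubes $Q_j^*$ of bounded overlap, with $\delta\approx\operatorname{diam}Q_j$ on $Q_j^*$ and $|\nabla\varphi_j|\le C_0/\operatorname{diam}Q_j$. Put $\ell=C\sum_j\operatorname{diam}(Q_j)\varphi_j$. With a suitable absolute constant $C$ and $C_0$ enlarged, $\ell$ is smooth and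
$$\delta\le\ell\le C_0\delta,\qquad|\nabla\ell|\le C_0 .$$

Let $y_j\in bD$ be nearest to $x_j$. A supporting hyperplane at $y_j$ gives a unit vector $\nu_j\in\mathbb R^4$ with $(z-y_j)\cdot\nu_j<0$ for all $z\in D$. For $0\le t<\delta(z)$ the point $z+t\nu_j$ is in $D$, so $(y_j-z)\cdot\nu_j>t$. Hence $(y_j-z)\cdot\nu_j\ge\delta(z)$. Let $p_j\in\mathbb C^2$, $|p_j|=1$, be the vector with $\mathrm{Re}\langle p_j,a\rangle=a\cdot\nu_j$ for all $a\in\mathbb C^2$ (the complex conjugate of $\nu_j$). Put $p=\sum_j\varphi_jp_j$. Then $|p|\le1$, and $|\bar\partial p|\le C/\ell$ by bounded overlap.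

**Step 2: two lower bounds.** *This step makes $L\ell+\langle p,v\rangle$ and $p$ safe to divide by.* For $\zeta\in Q_j^*$ we have $|\zeta-y_j|\le|\zeta-x_j|+|x_j-y_j|\le C_1\delta(\zeta)$, so
$$\mathrm{Re}\langle p_j,\zeta-z\rangle=(\zeta-y_j)\cdot\nu_j+(y_j-z)\cdot\nu_j\ge-C_1\delta(\zeta)+\delta(z).$$
Average with weights $\varphi_j(\zeta)$, put $L=2C_1$ and use $\delta\le\ell$:
$$\mathrm{Re}\big(L\ell(\zeta)+\langle p(\zeta),v\rangle\big)\ge C_1\ell(\zeta)+\delta(z)\qquad(\zeta,z\in D). \tag{5}$$
Moreover $(x^*-y_j)\cdot\nu_j\le-\delta(x^*)\le-r$, so for $\zeta\in Q_j^*$ we get $\mathrm{Re}\langle p_j,x^*-\zeta\rangle\le-r+C_1\delta(\zeta)$. Averaging, $|p(\zeta)|R_0\ge r-C_1\delta(\zeta)$. Hence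
$$|p(\zeta)|\ge\frac r{2R_0}\quad\text{if }\ \delta(\zeta)\le\frac r{2C_1}. \tag{6}$$
The averaged covector does not cancel near the boundary.

Let $q=p/(L\ell)$ and
$$\alpha=1+\langle q,v\rangle=\frac{L\ell+\langle p,v\rangle}{L\ell}.$$
Then $\alpha$ is affine holomorphic in $z$, $\alpha=1$ at $\zeta=z$, and by (5) and $|\bar\partial p|\le C/\ell$, $|\bar\partial\ell|\le C$,
$$\mathrm{Re}\,\alpha\ge\tfrac12,\qquad|\alpha|^{-1}\le\frac{L\ell(\zeta)}{\delta(z)},\qquad|\bar\partial q|\le C\ell^{-2}. \tag{7}$$

**Step 3: algebra of the weight.** *This step shows that differentiating the weight produces, up to an exact term, only something holomorphic in $z$.* Put $\chi=\alpha^{-2}$, $\beta=\alpha^{-3}$, $B=\det(b,\bar\partial q)$. Since $\langle\bar\partial q,v\rangle=\bar\partial\alpha$, (1) gives $\bar\partial q=\bar\partial\alpha\,b+B\,v^\perp$, that is,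
$$\bar\partial q_1=b_1\bar\partial\alpha-v_2B,\qquad\bar\partial q_2=b_2\bar\partial\alpha+v_1B. \tag{8}$$
By (2), and because $\det(v^\perp,\bar\partial q)=-v_2\bar\partial q_2-v_1\bar\partial q_1=-\bar\partial\alpha$,
$$\bar\partial B=\det(\bar\partial b,\bar\partial q)=w\wedge\det(v^\perp,\bar\partial q)=-w\wedge\bar\partial\alpha=\bar\partial\alpha\wedge w. \tag{9}$$
By (8), since $\bar\partial\alpha\wedge\bar\partial\alpha=0=B\wedge B$,
$$\bar\partial q_1\wedge\bar\partial q_2=b_1v_1\,\bar\partial\alpha\wedge B-v_2b_2\,B\wedge\bar\partial\alpha=\bar\partial\alpha\wedge B. \tag{10}$$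
Now $\bar\partial\chi=-2\alpha^{-3}\bar\partial\alpha$ and $\bar\partial\beta=-3\alpha^{-4}\bar\partial\alpha$, so (9) and (10) yield
$$\bar\partial\chi\wedge\omega_b=-2\beta\,\bar\partial B\wedge d\zeta,\qquad \beta\,\bar\partial B=\bar\partial(\beta B)+3\alpha^{-4}\,\bar\partial q_1\wedge\bar\partial q_2. \tag{11}$$
The last form contains $z$ only through $\alpha^{-4}$. The singular factor $b$ has disappeared from it.

**Step 4: the integral formula for smooth forms.** *This step turns (11) into a solution operator.* Let $f$ be smooth and closed near $\bar D$ and $\bar\partial u_0=f$ with $u_0$ smooth near $\bar D$. Let $\theta$ be smooth with $\theta=0$ on $[0,1]$, $\theta=1$ on $[2,\infty)$, and put $\theta_\varepsilon=\theta(\ell/\varepsilon)$. Then $|\bar\partial\theta_\varepsilon|\le C/\varepsilon$, supported in $P_\varepsilon=\{\varepsilon\le\ell\le2\varepsilon\}$, and $|P_\varepsilon|\to0$ since $P_\varepsilon\subset\{\delta\le2\varepsilon\}$. Fix $z\in D$ and let $\varepsilon<\ell(z)/2$, so $\theta_\varepsilon(z)=1$;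 also $\chi(z)=1$. Apply (4) to $\theta_\varepsilon u_0\chi\in C^1_c(D)$ and use (11):
$$\kappa u_0(z)=-\int\theta_\varepsilon f\wedge\chi\omega_b+2\int\theta_\varepsilon u_0\,\beta\,\bar\partial B\wedge d\zeta-\int u_0\,\chi\,\bar\partial\theta_\varepsilon\wedge\omega_b .$$

The third term tends to $0$: for small $\varepsilon$ the set $P_\varepsilon$ stays away from $z$, and $|\chi|\le C_z\ell^2$ by (7), so the term is $O_z(\varepsilon^{-1}\varepsilon^2)$.

In the second term insert (11) and integrate $\bar\partial(\beta B)$ by parts. Near $z$ we have $|\beta B|=O(|v|^{-1})$ and $|\bar\partial(\beta B)|=O(|v|^{-2})$, so the integrals converge, and in Stokes on $D\setminus B(z,\varepsilon')$ the integral over $|v|=\varepsilon'$ is $O(\varepsilon'^{-1}\varepsilon'^3)\to0$. Hence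
$$\int\theta_\varepsilon u_0\,\bar\partial(\beta B)\wedge d\zeta=-\int\theta_\varepsilon f\wedge\beta B\wedge d\zeta-\int u_0\,\bar\partial\theta_\varepsilon\wedge\beta B\wedge d\zeta .$$
By (7), $|\beta B|\le C_z\ell^3\cdot|v|^{-1}\ell^{-2}=C_z\,\ell\,|v|^{-1}$ on $D$. So the term with $\bar\partial\theta_\varepsilon$ is $O_z(\varepsilon^{-1}\cdot\varepsilon\cdot|P_\varepsilon|)\to0$.

Finally $|\alpha^{-4}\,\bar\partial q_1\wedge\bar\partial q_2|\le C_z\ell^4\ell^{-4}=C_z$ and $|\chi\omega_b|\le C|v|^{-3}$, so dominated convergence applies as $\varepsilon\to0$: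
$$\kappa u_0(z)=-\int_Df\wedge\big(\chi\omega_b+2\beta B\wedge d\zeta\big)+6\int_Du_0\,\alpha^{-4}\,\bar\partial q_1\wedge\bar\partial q_2\wedge d\zeta. \tag{12}$$
The last integrand is holomorphic in $z\in D$, since $\alpha$ is holomorphic in $z$ without zeros, and it is bounded locally uniformly in $z$. So the last integral is holomorphic in $z$, and
$$Tf(z):=-\kappa^{-1}\int_Df\wedge\big(\chi\omega_b+2\beta B\wedge d\zeta\big) \tag{13}$$
satisfies $\bar\partial Tf=f$. The kernel in (13) does not involve $u_0$.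

**Step 5: the kernel is integrable in $z$.** *By Fubini, this is what boundedness on $L^1$ needs.* Since $|\alpha|\ge\frac12$, $|\chi\omega_b|\le C|v|^{-3}$, whose $z$-integral over $D$ is at most $CR_0$. Next, by (7) and the formula for $\alpha$,
$$|\beta B|\le C\,\frac{\ell^3}{|L\ell+\langle p,v\rangle|^3}\cdot\ell^{-2}|v|^{-1}=\frac{C\,\ell(\zeta)}{|L\ell(\zeta)+\langle p(\zeta),v\rangle|^3\,|v|}. \tag{14}$$
Fix $\zeta$. If $\delta(\zeta)>r/(2C_1)$, then (5) bounds the right side by $C\ell^{-2}|v|^{-1}\le C'|v|^{-1}$, with bounded $z$-integral. Otherwise (6) holds. Choose unitary coordinates with $\langle p,v\rangle=|p|v_2$, use $|v|\ge|v_1|$, and substitute $W=L\ell+|p|v_2$, so $dA(W)=|p|^2dA(v_2)$ and $|W|\ge C_1\ell$ by (5):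
$$\int_D|\beta B|\,dV(z)\le C\int_{|v_1|\le R_0}\frac{dA(v_1)}{|v_1|}\cdot\frac1{|p|^2}\int_{|W|\ge C_1\ell}\frac{\ell\,dA(W)}{|W|^3}=C\cdot2\pi R_0\cdot\frac{2\pi}{C_1|p|^2}\le C' .$$
So the $z$-integrals of the kernel are bounded uniformly in $\zeta$ by a constant depending only on $r$ and $R_0$. By Fubini the integral (13) converges absolutely for a.e. $z$ for every $f\in L^1_{0,1}(D)$, and $T:L^1_{0,1}(D)\to L^1(D)$ is bounded.

**Step 6: general $f$.** *This step removes smoothness.* For closed $f\in L^1_{0,1}(D)$ take $f_\nu\to f$ as in Section 4. Then $Tf_\nu\to Tf$ in $L^1(D)$ and $\bar\partial Tf_\nu=f_\nu\to f$, so $\bar\partial Tf=f$. This proves Theorem 1. $\square$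

## 6. Henkin's boundary integral and its logarithm

From here on $D$ is as in Theorem 2, and for bounded forms a boundary integral is available.

**The defining function.** *We want a defining function that is convex on the whole space.* Let $0\in D$ and let $\mu$ be the Minkowski gauge of $D$, $\mu(x)=\inf\{t>0:x/t\in D\}$; for the unit ball, $\mu(x)=|x|$. The gauge is convex. If $B(0,\varepsilon)\subset D$, the outward unit normal at $y\in bD$ satisfies $n\cdot y\ge\varepsilon$, because $(x-y)\cdot n\le0$ for the points $x=t\varepsilon n$, $t<1$. So rays from $0$ are transversal to $bD$, and $\mu$ is $C^3$ off $0$ by the implicit function theorem. Let $h\in C^\infty(\mathbb R)$ (a new $h$) be convex with $h=0$ on $(-\infty,\frac12]$, $h''>0$ on $(\frac12,\infty)$, $h(1)=1$, and put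
$$\rho=h\circ\mu-1 .$$
Then $\rho$ is a convex $C^3$ function on all of $\mathbb C^2$ (it equals $-1$ near $0$, where $\mu$ is not smooth), and $D=\{\rho<0\}$. On the compact set $\{-\frac12\le\rho\le0\}$ we have $\mu>\frac12$, so $h'(\mu)>0$, and $x\cdot\nabla\mu=\mu\ne0$. Hence $|\nabla\rho|\ge N_0>0$ there. Let $R_0=\operatorname{diam}D$. All bounds on derivatives of $\rho$ up to order $3$ are taken on the compact set of points at distance $\le R_0+2$ from $\bar D$. From now on $C,c>0$ depend only on $D$ and $\rho$; in particular they do not depend on $z$.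

Let $d\rho_\zeta$ be the real differential and $Q_\zeta\ge0$ the real Hessian. Write $\rho_j=\partial\rho/\partial\zeta_j$, $\partial\rho=(\rho_1,\rho_2)$. Fix $z\in D$ and set
$$\Phi=2\langle\partial\rho(\zeta),v\rangle,\qquad\mathrm{Re}\,\Phi=d\rho_\zeta(v),\qquad G:=\mathrm{Im}\,\Phi=d\rho_\zeta(-iv),$$
$$d(\zeta)=\rho(z)-\rho(\zeta)+d\rho_\zeta(v)\ \ge0\qquad(\zeta\in\mathbb C^2).$$
The last inequality is convexity: the graph of $\rho$ lies above its tangent plane at $\zeta$. On $bD$, where $\rho(\zeta)=0$, we get $\mathrm{Re}\,\Phi=d(\zeta)+|\rho(z)|>0$. For the ball with $\rho=|\zeta|^2-1$ one computes $d(\zeta)=|v|^2$.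

**The formula.** *We replace the non-holomorphic boundary term of (4) by a holomorphic one and record the price.* Let $f$ be smooth and closed near $\bar D$, $\bar\partial u_0=f$ with $u_0$ smooth near $\bar D$. Near $bD$ the section $s=\partial\rho/\langle\partial\rho,v\rangle$ is $C^2$ with $\langle s,v\rangle=1$. Since $\det(x,x)=0$ for scalar $x$, derivatives of the denominator drop out: $\det(s,\bar\partial s)=\det(\partial\rho,\bar\partial(\partial\rho))\langle\partial\rho,v\rangle^{-2}$. So
$$Hu_0(z)=\kappa^{-1}\int_{bD}u_0\,\det(s,\bar\partial s)\wedge d\zeta$$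
is holomorphic in $z\in D$, and $u:=u_0-Hu_0$ satisfies $\bar\partial u=f$. With $A=\det(s,b)$, subtract (3), integrated against $u_0$, from (4):
$$\kappa u(z)=\int_{bD}u_0\,\bar\partial A\wedge d\zeta-\int_Df\wedge\omega_b .$$
Since $\int_{bD}d(u_0A\,d\zeta)=0$, we obtain
$$-\kappa u(z)=\int_{bD}A\,f\wedge d\zeta+\int_Df\wedge\omega_b,\qquad A=\frac{2a}{\Phi|v|^2},\quad a=\rho_1\bar v_2-\rho_2\bar v_1,\quad|a|\le C|v|. \tag{15}$$

**The direct estimate.** The solid integral is harmless. The sensible attempt is to show $\sup_z\int_{bD}|A|\,d\sigma<\infty$. For a curved boundary there is hope: $\mathrm{Re}\,\Phi\ge d(\zeta)$, and in the ball $d(\zeta)=|v|^2$. With $G$ and $v_1$ as coordinates on the boundary, one then expects $\iint\frac{dG\,dA(v_1)}{(|G|+|v_1|^2)|v_1|}$, and this is finite, since the $G$-integral is only logarithmic in $|v_1|$.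

On a flat face the attempt fails. Take $D_*$ and $z=(0,\varepsilon)$, $0<\varepsilon<1$. The section $s$ does not change if $\partial\rho$ is multiplied by a positive function, so any defining function may be used for $A$. On the flat piece $\partial\rho$ is proportional to $(0,1)$, so $s=(0,1/v_2)$ and $|A|=|v_1|/(|v_2||v|^2)$, with $v_1=\zeta_1$ and $v_2=iy-\varepsilon$. For $\frac12<|\zeta_1|<1$, $|y|<1$ we have $|v|^2\le3$, hence
$$\int_{bD_*}|A|\,d\sigma\ \ge\ \frac{3\pi}4\int_{-1}^1\frac{dy}{6\sqrt{\varepsilon^2+y^2}}=\frac\pi4\,\operatorname{arsinh}\frac1\varepsilon\ \longrightarrow\ \infty .$$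
On this piece $f\wedge d\zeta=f_1\,d\bar\zeta_1\wedge d\zeta_1\wedge d\zeta_2$, so a bounded measurable $f_1$ supported on the piece with the phase opposite to that of $A$ makes the boundary integral as large as this logarithm. An argument that uses only the size of $f$ on $bD$ cannot succeed. We must use that $f$ is closed.

## 7. Splitting $1/\Phi$: a Poisson part and a reflected part

The logarithm above is that of $\int dy/|\varepsilon-iy|$. But
$$\frac1{\varepsilon-iy}=\frac{2\varepsilon}{\varepsilon^2+y^2}-\frac1{\varepsilon+iy}.$$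
The first term is a Poisson kernel, with absolute integral at most $2\pi$. The second is the boundary value of $1/(\zeta_2+\varepsilon)$, which is holomorphic in the domain $\{\mathrm{Re}\,\zeta_2>0\}$, and for closed $f$ Stokes moves it inside, where there is one more dimension to integrate over. In general $\frac1\Phi=\frac{2\,\mathrm{Re}\,\Phi}{|\Phi|^2}-\frac1{\bar\Phi}$, and we need to extend $\bar\Phi$ from $bD$ to $D$ without zeros and with small $\bar\partial_\zeta$. The function $\bar\Phi$ itself will not do: it vanishes at $\zeta=z$, and $\bar\partial\bar\Phi$ contains $2\bar\partial\rho$. Subtracting $2\rho$ cures both defects: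
$$S=\bar\Phi-2\rho(\zeta).$$

**Two models.** For the half-space with $\rho=-\mathrm{Re}\,\zeta_2$ we have $\Phi=-v_2$, and $S=-\bar v_2+2\,\mathrm{Re}\,\zeta_2=\zeta_2+\bar z_2$: the reflection of $z$ appears, and $S$ is holomorphic in $\zeta$. For the ball with $\rho=|\zeta|^2-1$ we have $\bar\Phi=2|\zeta|^2-2\langle\zeta,\bar z\rangle$, and $S=2(1-\langle\zeta,\bar z\rangle)$ is again holomorphic in $\zeta$.

**Step 1: basic properties of $S$.** *They justify dividing by $S$.* For $\zeta\in\bar D$, $\mathrm{Re}\,S=d\rho_\zeta(v)-2\rho(\zeta)=d(\zeta)-\rho(z)-\rho(\zeta)$, so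
$$\mathrm{Re}\,S=d(\zeta)+|\rho(\zeta)|+|\rho(z)|>0,\qquad|G|\le|S|,\qquad|\Phi|\le|S|+2|\rho(\zeta)|\le3|S|. \tag{16}$$
In particular $d(\zeta),|\rho(\zeta)|,|\rho(z)|\le|S|$. Since $\bar\Phi=2\sum_j\rho_{\bar j}\bar v_j$, we have $\bar\partial\bar\Phi=2\sum\rho_{\bar j\bar k}\bar v_j\,d\bar\zeta_k+2\bar\partial\rho$, and the last term cancels:
$$\bar\partial S=2\sum_{j,k}\rho_{\bar j\bar k}(\zeta)\,\bar v_j\,d\bar\zeta_k. \tag{17}$$

**Step 2: the transformed formula.** *Here the closedness of $f$ is used.* On $bD$ we have $S=\bar\Phi$, so $\frac1\Phi=\frac{2\mathrm{Re}\,\Phi}{|\Phi|^2}-\frac1S$. The function $S$ is $C^2$ without zeros on $\bar D$, so $\frac{a}{S|v|^2}f\wedge d\zeta$ is $C^1$ on $\bar D\setminus\{z\}$ and $O(|v|^{-1})$ at $z$, and its integral over $|v|=\varepsilon$ is $O(\varepsilon^2)$. Since $\bar\partial f=0$, Stokes on $D\setminus B(z,\varepsilon)$ and $\varepsilon\to0$ turn (15) into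
$$-\kappa u(z)=\int_{bD}\frac{4a\,\mathrm{Re}\,\Phi}{|\Phi|^2|v|^2}f\wedge d\zeta-2\int_D\Big[\frac{\bar\partial(a/|v|^2)}S-\frac{a\,\bar\partial S}{|v|^2S^2}\Big]\wedge f\wedge d\zeta+\int_Df\wedge\omega_b. \tag{18}$$
Since $|a|\le C|v|$, $|\bar\partial(a/|v|^2)|\le C|v|^{-2}$ and $\int_D|v|^{-3}dV\le C$, it suffices to bound, uniformly in $z\in D$,
$$I_1=\int_{bD}\frac{\mathrm{Re}\,\Phi}{|\Phi|^2|v|}\,d\sigma,\qquad I_2=\int_D\frac{dV}{|v|^2|S|},\qquad I_3=\int_D\frac{|\bar\partial S|}{|v||S|^2}\,dV. \tag{19}$$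

In the ball, with $\rho=|\zeta|^2-1$, we would have $I_3=0$. In general (17) only gives $|\bar\partial S|\le C|v|$, hence $I_3\le C\int_D|S|^{-2}dV$. This is again logarithmic at best: in the half-space model, with $z$ on the boundary, $\{|S|\le\delta\}$ is a half disc of radius $\delta$ in $\zeta_2$ times the $\zeta_1$-plane, of volume $\approx\delta^2$ over bounded sets of $\zeta_1$. With a volume bound of order $\delta^2$ each dyadic shell $|S|\approx2^{-j}$ contributes $O(1)$. In the model itself $\bar\partial S=0$. So a gain must come from the interplay: where $\bar\partial S$ is large the boundary is curved, and then $\{|S|\le\delta\}$ ought to be small. Lemma 6 below makes this precise with a gain of $\delta^{1/8}$.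

## 8. The sets $\{|S|\le\delta\}$ and their coordinates

Put $E_\delta=\{\zeta\in\bar D:|S|\le\delta\}$ for $0<\delta\le\delta_0\le\frac12$, with $\delta_0$ small, depending only on $D,\rho$. If $E_{\delta_0}=\emptyset$, only the "off $E_{\delta_0}$" cases of Section 10 occur. Otherwise $|\rho(z)|\le\delta_0$ by (16), so $|\nabla\rho(z)|\ge N_0$. Choose unitary coordinates, with real orthonormal basis $e_1,ie_1,e_2,ie_2$, such that $\nabla\rho(z)=|\nabla\rho(z)|e_2$. The quantities $|v|,|S|,|\Phi|,|\bar\partial S|$ are unitarily invariant.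

**Step 1: on $E_\delta$ the gradient is almost that of $z$.** *This localizes $v_2$.* The function $x\mapsto\rho(x)-\rho(\zeta)-d\rho_\zeta(x-\zeta)$ is $\ge0$ on $\mathbb C^2$ and equals $d(\zeta)\le|S|$ at $x=z$. Its gradient at $z$ is $\nabla\rho(z)-\nabla\rho(\zeta)$. Lemma 5 at $x=z$ gives
$$|\nabla\rho(\zeta)-\nabla\rho(z)|\le C|S|^{1/2}\qquad(\zeta\in E_{\delta_0}). \tag{20}$$
Hence $|d\rho_\zeta(e_1)|,|d\rho_\zeta(ie_1)|,|d\rho_\zeta(ie_2)|\le C|S|^{1/2}\le C\sqrt{\delta_0}$ and $d\rho_\zeta(e_2)\ge N_0-C\sqrt{\delta_0}$. So, for $\delta_0$ small, $|\rho_1(\zeta)|\le C|S|^{1/2}$ and $|\rho_2(\zeta)|\ge N_0/4$. From $\Phi=2(\rho_1v_1+\rho_2v_2)$ and $|\Phi|\le3|S|$,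
$$|v_2|\le C\big(|S|+|S|^{1/2}|v|\big)\le C\sqrt\delta\qquad(\zeta\in E_\delta). \tag{21}$$

**Step 2: $\rho$ and $G$ are independent.** *We want $\rho$ and $G$, both at most $\delta$ in modulus on $E_\delta$, as two of four coordinates.* Let $\zeta\in E_{\delta_0}$, and write $x_2,y_2$ for the real coordinates along $e_2,ie_2$. Differentiating $G=d\rho_\zeta(-iv)$ in a real direction $u$,
$$\partial_uG=d\rho_\zeta(-iu)-Q_\zeta(u,iv). \tag{22}$$
The natural choice of the two directions is $(x_2,y_2)$, with $(\rho,G,\zeta_1)$ as coordinates. It can fail. Take $\rho=-x_2+(y_1+y_2)^2$ as a local model, in its given coordinates, with $z=0$ as limiting point on the boundary. Then $G=-2(y_1+y_2)(x_1+x_2)-y_2$. At the point $\zeta=(-\frac12,0)$ we have $\rho=G=d=0$, so $S=0$, but $\partial_{y_2}G=-2x_1-1=0$. There $\partial_{y_1}G=-2x_1=1$, so another direction must be used. The quantity that decides is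
$$q=Q_\zeta(iv,iv).$$
(This $q$ has nothing to do with the vector $q$ of Section 5.) By Cauchy–Schwarz for $Q_\zeta\ge0$, $|Q_\zeta(ie_2,iv)|\le C_4q^{1/2}$. Choose $c_1$ with $C_4c_1^{1/2}\le N_0/4$, and after that $\delta_0$ small.

*Case I: $q\le c_1$.* By (22) with $u=ie_2$, $\partial_{y_2}G=d\rho_\zeta(e_2)-Q_\zeta(ie_2,iv)\ge N_0/2$. Also $\partial_{x_2}\rho\ge N_0/2$, $|\partial_{y_2}\rho|\le C\sqrt{\delta_0}$, $|\partial_{x_2}G|\le C$. So the Jacobian of $(\rho,G)$ in $(x_2,y_2)$ is at least $N_0^2/4-C\sqrt{\delta_0}\ge c$.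

*Case II: $q>c_1$.* Since $q\le C|v|^2$, we have $|v|\ge c$. Let $u=iv_1e_1=iv-iv_2e_2$, so $-iu=v_1e_1$. By (22), Step 1 and (21),
$$\partial_uG=d\rho_\zeta(v_1e_1)-Q_\zeta(iv,iv)+Q_\zeta(iv_2e_2,iv)=-q+O(\sqrt{\delta_0}),$$
so $|\partial_uG|\ge c_1/2$ for $\delta_0$ small. In particular $u\ne0$. With $\hat u=u/|u|$ and $|u|=|v_1|\le R_0$ we get $|\partial_{\hat u}G|\ge c_1/(2R_0)$, while $|\partial_{\hat u}\rho|\le C\sqrt{\delta_0}$ since $\hat u$ lies in the $\zeta_1$-plane. So, with $\tau$ the coordinate along $\hat u$ in the $\zeta_1$-plane, the Jacobian of $(\rho,G)$ in $(x_2,\tau)$ is at least $\frac{N_0}2\cdot\frac{c_1}{2R_0}-C\sqrt{\delta_0}\ge c$ in absolute value.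

**Step 3: charts of uniform size.** *We pass from points to balls, with constants independent of $z$.* Cover $\bar D$ by finitely many balls of radius $\eta\le1$ centred in $\bar D$; $\eta$ will be fixed, depending only on $D,\rho$, and then the number of balls depends only on $D,\rho$. For each ball $\mathcal B$ meeting $E_{\delta_0}$ pick $\zeta^0\in\mathcal B\cap E_{\delta_0}$. Call $\mathcal B$ of type I or II according to the case at $\zeta^0$, and set on $\mathcal B$
$$\Psi=(\rho,G,\zeta_1)\ \text{(type I)},\qquad\Psi=(\rho,G,s',y_2)\ \text{(type II)},$$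
where $s'$ is the real coordinate along $i\hat u(\zeta^0)$ in the $\zeta_1$-plane, $\hat u(\zeta^0)$ being fixed on $\mathcal B$. Order the variables as $(x_2,y_2;\zeta_1)$, respectively $(x_2,\tau;s',y_2)$. The matrix $D\Psi(\zeta^0)$ is then block triangular with an identity block, so its determinant is, up to sign, the $2\times2$ Jacobian of Step 2, and it is $\ge c$ in absolute value. Since $\rho\in C^3$, the $C^2$ norms of $\rho$ and $G$ are bounded uniformly in $z$. Hence $\|D\Psi(\zeta^0)^{-1}\|\le K$ and $\|D\Psi(\zeta)-D\Psi(\zeta^0)\|\le2C_6\eta$ on $\mathcal B$, with uniform $K,C_6$. Choose $\eta$ with $2C_6\eta\le\frac1{2K}$. By the mean value inequality on the convex set $\mathcal B$, for $\zeta,\zeta'\in\mathcal B$,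
$$|\Psi(\zeta)-\Psi(\zeta')|\ge|D\Psi(\zeta^0)(\zeta-\zeta')|-\tfrac1{2K}|\zeta-\zeta'|\ge\tfrac1{2K}|\zeta-\zeta'|. \tag{23}$$
So $\Psi$ is injective and bi-Lipschitz on $\mathcal B$ with uniform constants, and $|\det D\Psi|\ge(2K)^{-4}$. Taking $\eta$ smaller if necessary, $|v|\ge c$ on type II balls, because this holds at $\zeta^0$.

**Step 4: volumes.** *These are the basic size estimates.* For $\delta\le\delta_0$, $E_\delta$ is covered by the balls of Step 3. On $E_\delta$ we have $|\rho|,|G|\le\delta$ by (16), and $|y_2(\zeta)-y_2(z)|\le|v_2|\le C\sqrt\delta$ by (21). Changing variables by $\Psi$,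
$$|E_\delta|\le C\delta^2,\qquad|E_\delta\cap\mathcal B|\le C\delta^{5/2}\ \text{ for }\mathcal B\text{ of type II}. \tag{24}$$

## 9. Curvature against volume

Let
$$M_1(\zeta)=Q_\zeta(e_1,e_1)+Q_\zeta(ie_1,ie_1)=\Delta_{\zeta_1}\rho(\zeta)\ge0 .$$
It measures how curved $\rho$ is in the $\zeta_1$-direction, which is the complex tangential direction at $z$. In the next section $|\bar\partial S|$ will be controlled by $|v_1|M_1^{1/2}+|v_2|$.

**Lemma 6.** For $\delta\le\delta_0$, $\displaystyle\int_{E_\delta}M_1^{1/2}\,dV\le C\delta^{17/8}$.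

*Proof.* Assume $E_\delta\neq\emptyset$, so $|\rho(z)|\le\delta$. On type II balls use (24), $M_1\le C$, and $\frac52>\frac{17}8$. Let $\mathcal B$ be of type I. The idea is that $M_1$ is nearly a Laplacian on a one-dimensional complex slice, and the integral of a Laplacian over a sublevel set is a boundary integral of a gradient, which Lemma 5 makes small.

Put $\varphi(\xi)=\rho(\xi,z_2)$ for $\xi\in\mathbb C$, in the coordinates of Section 8. It is convex, and $\nabla\varphi(z_1)=0$ because $\nabla\rho(z)$ points along $e_2$. So $\tilde\varphi=\varphi-\varphi(z_1)\ge0$. Let $\zeta\in E_\delta$. By (21) and the bound on third derivatives,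
$$M_1(\zeta)\le\Delta\varphi(\zeta_1)+C|v_2|\le\Delta\varphi(\zeta_1)+C\sqrt\delta .$$
Also $\varphi(\zeta_1)\le\rho(\zeta)+C|v_2|\le C\sqrt\delta$ and $\varphi(z_1)=\rho(z)\ge-\delta$. Hence $\zeta_1$ lies in the compact convex set
$$K_\delta=\{\xi\in\mathbb C:|\xi-z_1|\le R_0,\ \tilde\varphi(\xi)\le C_5\sqrt\delta\}.$$
Lemma 5, applied to $\tilde\varphi$ at the points of $K_\delta$, gives $|\nabla\varphi|\le C\delta^{1/4}$ on $K_\delta$. If $K_\delta$ has interior, its boundary is Lipschitz of length at most $2\pi R_0$, as $K_\delta$ is a convex subset of a disc of radius $R_0$, and the divergence theorem gives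
$$\int_{K_\delta}\Delta\varphi\,dA=\int_{\partial K_\delta}\partial_n\varphi\,ds\le C\delta^{1/4}.$$
If $K_\delta$ has no interior it is a null set, and the bound is trivial. Now change variables by $\Psi=(\rho,G,\zeta_1)$; on $E_\delta\cap\mathcal B$ we have $|\rho|,|G|\le\delta$ and $\zeta_1\in K_\delta$:
$$\int_{E_\delta\cap\mathcal B}M_1\,dV\le C\delta^2\int_{K_\delta}\big(\Delta\varphi+C\sqrt\delta\big)\,dA\le C\delta^{9/4}.$$
Cauchy–Schwarz with $|E_\delta|\le C\delta^2$ gives $\int_{E_\delta\cap\mathcal B}M_1^{1/2}dV\le C(\delta^{9/4}\delta^2)^{1/2}=C\delta^{17/8}$. Sum over the finitely many balls. $\square$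

## 10. The integrals $I_3$, $I_2$, $I_1$

**Step 1: $I_3$, up to a part covered by $I_2$.** *Here the gain of Lemma 6 is spent.* Off $E_{\delta_0}$ the integrand is at most $C$, since $|\bar\partial S|\le C|v|$ and $|S|\ge\delta_0$. On $E_{\delta_0}$, the derivatives $\rho_{\bar1\bar1},\rho_{\bar1\bar2}$ are combinations of values $Q_\zeta(e,x)$ with $e\in\{e_1,ie_1\}$ and $x$ a basis vector, and $|Q_\zeta(e,x)|\le Q_\zeta(e,e)^{1/2}Q_\zeta(x,x)^{1/2}$. So $|\rho_{\bar1\bar1}|+|\rho_{\bar1\bar2}|\le CM_1^{1/2}$. By (17) and (21),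
$$\frac{|\bar\partial S|}{|v||S|^2}\le C\,\frac{|v_1|M_1^{1/2}+|v_2|}{|v||S|^2}\le C\Big(\frac{M_1^{1/2}}{|S|^2}+\frac1{|v||S|}+\frac1{|S|^{3/2}}\Big).$$
As $S\ne0$ on $\bar D$, $E_{\delta_0}$ is the union of the shells $\{2^{-j-1}\delta_0<|S|\le2^{-j}\delta_0\}$, $j\ge0$. By Lemma 6 the first term integrates to at most $C\sum_j2^{2j}2^{-17j/8}=C\sum_j2^{-j/8}<\infty$. By (24) the third integrates to at most $C\sum_j2^{3j/2}2^{-2j}<\infty$. The second is at most $C|v|^{-2}|S|^{-1}$, and its integral is covered by $I_2$.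

**Step 2: $I_2$.** *Only the charts are needed.* Off $E_{\delta_0}$ use $\int_D|v|^{-2}dV\le C$. On $\bar D$, (16) gives $|S|\ge\frac12(|\rho|+|G|)$. On a ball of type II, $|v|\ge c$, and the integral is at most
$$C\iint_{|\rho|,|G|\le C}\frac{d\rho\,dG}{|\rho|+|G|}\le C .$$
On a ball of type I, $|G|\le|\Phi|\le C|v|$ and $|v|\ge|v_1|$ give $|v|^{-2}\le C|v_1|^{-3/2}|G|^{-1/2}$, so the integral is at most
$$C\int_{|v_1|\le R_0}\frac{dA(v_1)}{|v_1|^{3/2}}\iint_{|\rho|,|G|\le C}\frac{d\rho\,dG}{|G|^{1/2}(|\rho|+|G|)}\le C,$$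
since the $\rho$-integral is at most $2|G|^{-1/2}\log(1+C/|G|)$, which is integrable in $G$. So $I_2\le C$, and with Step 1, $I_3\le C$.

**Step 3: reduction of $I_1$ to charts.** *We prepare coordinates on $bD$.* On $bD$, $|\Phi|=|S|$. Where $|\Phi|\ge\delta_0$ the integrand is at most $\delta_0^{-1}|v|^{-1}$, and $\int_{bD}|v|^{-1}d\sigma\le C$ because $\sigma(bD\cap B(z,t))\le Ct^3$. It remains to treat $bD\cap\mathcal B$ for the balls $\mathcal B$ of Section 8. There $\rho=0$. Let $y$ be the last two real components of $\Psi$. By (23), $\Psi^{-1}$ is Lipschitz with a uniform constant, so $(G,y)$ are coordinates on $bD\cap\mathcal B$ with Lipschitz inverse, and $d\sigma\le C\,dG\,dy$.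

**Step 4: a Lipschitz square root.** *In the flat model $\mathrm{Re}\,\Phi$ was a constant $\varepsilon$ and the kernel was a Poisson kernel in $G$; now we control how $\mathrm{Re}\,\Phi$ varies.* Put
$$R(\zeta)=d(\zeta)-\rho(z)=d\rho_\zeta(v)-\rho(\zeta).$$
On $bD$, $\mathrm{Re}\,\Phi=R$ and $|\Phi|^2=R^2+G^2$. Since $d\ge0$ everywhere, $R\ge|\rho(z)|>0$ on all of $\mathbb C^2$. Moreover $R$ is $C^2$ with norm bounded uniformly in $z$ on the unit neighbourhood of $\bar D$. By Lemma 5, $|\nabla R|\le C\sqrt R$ on $\bar D$, so $\sqrt R$ is Lipschitz on the convex set $\bar D$, uniformly in $z$. Hence, for fixed $y$, $\sqrt R$ is a Lipschitz function of $G$ with a uniform constant $\Lambda>0$ on the set of those $G$ with $(0,G,y)\in\Psi(bD\cap\mathcal B)$. This set need not be an interval. By McShane's extension theorem, followed by taking the positive part, $\sqrt R$ extends to a nonnegative $\Lambda$-Lipschitz function $g(G)$ on $\mathbb R$. Let $g_0=g(0)$.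

**Step 5: the $G$-integral.** *We bound $\int\frac{R}{R^2+G^2}\,dG$ for each $y$ by comparing with $\int\frac{g^2}{g^4+G^2}\,dG$.* There are two ranges.

* If $|G|\le g_0/(2\Lambda)$, then $g_0/2\le g\le3g_0/2$. So, if $g_0>0$, $\frac{g^2}{g^4+G^2}\le\frac{(9/4)g_0^2}{g_0^4/16+G^2}$, whose integral over $\mathbb R$ is $\frac94g_0^2\cdot\pi\cdot\frac4{g_0^2}=9\pi$. If $g_0=0$, this range is a null set.
* If $|G|>g_0/(2\Lambda)$, then $g\le g_0+\Lambda|G|\le3\Lambda|G|$, so $\frac{g^2}{g^4+G^2}\le9\Lambda^2$.

As $|G|\le C$, we get $\int\frac R{R^2+G^2}\,dG\le C$ for each $y$. On type I balls $y=\zeta_1$ and $|v|^{-1}\le|\zeta_1-z_1|^{-1}$, which does not depend on $G$ and is integrable in $y$. On type II balls $|v|^{-1}\le C$. Thus $I_1\le C$.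

## 11. Bounded forms and continuous forms

**Conclusion of the proof of Theorem 2.** By (18) and Section 10, $\|u\|_{L^\infty(D)}\le C\|f\|_{L^\infty(D)}$ for $f$ smooth and closed near $\bar D$. For general closed $f\in L^\infty_{0,1}(D)$ take $f_\nu$ as in Section 4 and the corresponding solutions $u_\nu$, so $\|u_\nu\|_\infty\le C\|f_\nu\|_\infty\le C\|f\|_\infty$. Since $L^\infty(D)$ is the dual of the separable space $L^1(D)$, a subsequence converges weak-$*$ to some $u$ with $\|u\|_\infty\le C\|f\|_\infty$. Testing against smooth compactly supported functions, and using $f_\nu\to f$ in $L^1$, we get $\bar\partial u=f$. $\square$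

**Proof of Theorem 3.** The plan is to write $f$ as a rapidly convergent sum of closed forms, each defined on a neighbourhood of $\bar D$, and to solve there, so that each partial solution is continuous up to $bD$.

Let $0\in D$ and $f\not\equiv0$. Let $f_j$ be the mollification at scale $\varepsilon_j$ of the pullback $r_jf(r_j\,\cdot)$, smooth and closed on $D_{s_j}$, where $\frac12<r_j<s_j<1$, $r_j\to1$, $\varepsilon_j\to0$, and $\|f_j\|_{L^\infty(D_{s_j})}\le\|f\|_\infty$. Put $t_j=\max(s_j,s_{j+1})<1$. Both $f_j$ and $f_{j+1}$ are defined on $D_{t_j}\supset\bar D$. Let $m$ be the modulus of continuity of $f$ on $\bar D$. If $|x-x'|\le\varepsilon_j+\varepsilon_{j+1}$, then $|r_jx-r_{j+1}x'|\le|r_j-r_{j+1}||x|+|x-x'|$, and $|x|$ is bounded since $r_j>\frac12$. So $\|f_{j+1}-f_j\|_{L^\infty(D_{t_j})}$ is at most a constant times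
$$|r_j-r_{j+1}|\,\|f\|_\infty+m\big(C|r_j-r_{j+1}|+\varepsilon_j+\varepsilon_{j+1}\big).$$
Since $m(t)\to0$ as $t\to0$, letting $r_j\to1$ and $\varepsilon_j\to0$ fast enough makes this difference at most $2^{-j}\|f\|_\infty$ for all $j\ge1$.

Theorem 2 holds on all $D_{t_j}$ and on $D_{s_1}$ with a common constant. Indeed, let $g$ be closed and bounded on $D_t$, $\frac12<t<1$. Its pullback to $D$ under $x\mapsto x/t$ has coefficients $t^{-1}g_k(x/t)$. If $U$ solves $\bar\partial U=t^{-1}g(\cdot/t)$ on $D$ with the bound of Theorem 2, then $x\mapsto U(tx)$ solves $\bar\partial u=g$ on $D_t$, with sup norm at most $Ct^{-1}\|g\|_\infty\le2C\|g\|_\infty$. Write $C''=2C$.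

Solve $\bar\partial u_0=f_1$ on $D_{s_1}$ and $\bar\partial u_j=f_{j+1}-f_j$ on $D_{t_j}$, $j\ge1$, with these bounds. By interior regularity (the right sides are smooth, and two solutions differ by a holomorphic function) the $u_j$ are smooth on neighbourhoods of $\bar D$. The series $u=u_0+\sum_{j\ge1}u_j$ converges uniformly on $\bar D$, since $\|u_j\|_\infty\le C''2^{-j}\|f\|_\infty$. So $u\in C(\bar D)$ and $\|u\|_\infty\le2C''\|f\|_\infty$. On $D$, $\bar\partial u=f_1+\sum_{j\ge1}(f_{j+1}-f_j)=\lim f_j=f$. This is Theorem 3 with $C'=2C''$. $\square$
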